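
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Every finite graph has a completely distinguishable projection}


\begin{abstract}
A regular projection of a finite graph to the plane with $p$ double points lifts to $2^p$ spatial
embeddings. It is called completely distinguishable if these embeddings are pairwise
non-isotopic as maps. We prove that every finite graph has a completely distinguishable projection.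
The projection is drawn along a depth-first-search tree so as to minimize a weighted number of crossings,
and the lifts are separated by degrees of the Gauss map on $2$-cycles of the deleted product. Each crossing
defines a linear functional on these cycles, and a linear relation among the functionals would show, through a
threshold argument, how to improve the drawing.
\end{abstract}

\section{Introduction}

Let $G$ be a finite graph, regarded as a topological space. A \emph{regular projection}
$\hat\varphi:G\to\mathbb R^2$ is a continuous map whose only multiple points are finitely many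
transversal double points, none of which is the image of a vertex. If there are $p$ double points, then
choosing over/under information at each of them gives $2^p$ spatial embeddings
$\varphi=(\hat\varphi,h):G\to\mathbb R^3$, the \emph{lifts} of $\hat\varphi$; here $h:G\to\mathbb R$ is a
height function realizing the choice. For spatial embeddings $\varphi,\psi$ write $\varphi\cong\psi$ if
there is an ambient isotopy $\Phi_t$, $t\in[0,1]$, of $\mathbb R^3$ with $\Phi_0=\mathrm{id}$ and
$\Phi_1\circ\varphi=\psi$. Thus we compare maps, and the vertices and edges of $G$ keep their labels.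
The projection $\hat\varphi$ is \emph{completely distinguishable}, or a \emph{CDP}, if no two different
lifts are isotopic in this sense. A projection without double points, that is, a planar embedding, is a CDP.

Being a CDP means that a projection contains no redundant crossing information: one can read the
over/under choices off the isotopy class. This can fail for a single crossing. If an edge makes a small
kink, both choices at the kink can be undone by a rotation. It fails for every projection of a circle with
$p\ge1$ double points: the lift that descends from a base point and the lift that ascends from it are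
different, and both are unknotted, hence isotopic. So the CDPs of a circle are its planar embeddings, and
more generally a planar graph has a CDP for trivial reasons. For a nonplanar graph some crossings are
forced, and we need a drawing in which every crossing matters, independently of all the others. It is
known that the complete graphs $K_n$ and the complete bipartite graphs $K_{m,n}$ have such a drawing, and
Conjecture 3.4 of \cite{CDP} asserts that every graph has one. The obvious guess is that a drawing with as few
crossings as possible should do, since redundant information in the crossings should reveal that some of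
them could have been avoided. For a suitable class of drawings and a suitable way of counting, this is
what happens.

\begin{theorem}\label{thm:A}
Every finite graph has a completely distinguishable regular projection.
\end{theorem}

So Conjecture 3.4 of \cite{CDP} is true. Theorem~\ref{thm:B} in Section~\ref{sec:B} is a sharper version:
it starts from an arbitrary depth-first-search tree, it allows each crossing to be replaced by a twist
with any odd number of half-twists, and it replaces isotopy by a much coarser relation.

\medskip
\noindent\textbf{The plan.}
Two lifts are compared by degrees of the map $(x,y)\mapsto(\varphi(x)-\varphi(y))/|\varphi(x)-\varphi(y)|$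
on $2$-cycles of the deleted product of $G$. Changing a crossing of two disjoint edges changes these degrees
by $\pm$ a linear functional, and if the functionals of all crossings are linearly independent, the
projection is a CDP (Section~\ref{sec:deg}). We then draw $G$ along a depth-first-search tree
(Section~\ref{sec:draw}). In such a drawing, whether two non-tree edges cross is decided by the product of two
signs: one says on which side an edge runs, and the other says in which order two branches of the tree are
drawn. Suppose that there is a linear relation among the functionals of the crossings, and give uncrossed pairs of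
edges the coefficient $0$. It turns out that the coefficient of each relevant pair is a difference $t-\chi$, where
$t$ depends only on the two branches and $\chi$ only on the edge, that is, on the \emph{same} two objects that carry
the two signs (Section~\ref{sec:rel}). Flip all signs whose number $t$ or $\chi$ is at
least a threshold $\theta$. This changes only pairs with $t\ne\chi$; these have a nonzero coefficient, so they were
crossed, and they become uncrossed (Section~\ref{sec:proof}). This contradicts minimality, provided the drawing is
minimal even among configurations in which the branches need not be linearly ordered. Finding such a drawing is the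
task of Section~\ref{sec:opt}. The mechanism is carried out by hand for $K_{3,3}$ in
Examples~\ref{ex:K33a} and~\ref{ex:K33b}.

\section{Crossings and degrees}\label{sec:deg}

In this section $G$ is a simple graph. The \emph{deleted product} used here is
\[
 D=\bigcup \sigma\times\tau\ \subset\ G\times G ,
\]
the union over all pairs of disjoint closed cells (vertices and edges) $\sigma,\tau$ of $G$. It records the
pairs of points that must have different images even if we only ask that disjoint cells have disjoint
images. It is a cell complex of dimension at most $2$. Orient the edges of $G$; the initial and terminal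
vertices of $e$ are $e_0,e_1$. Orient the cell $e\times g$ as a product, so that
\begin{equation}\label{eq:bd}
 \partial(e\times g)=\partial e\times g-e\times\partial g
 =(e_1\times g)-(e_0\times g)-(e\times g_1)+(e\times g_0).
\end{equation}
We write $z(e\times g)$ for the coefficient of a $2$-chain $z$ at $e\times g$, and
$Z_2(D;R)=\ker\partial$ for the cellular $2$-cycles with coefficients in $R=\mathbb Z$ or $\mathbb Q$.
As there are no $3$-cells, $Z_2(D;R)=H_2(D;R)$.

An embedding $\varphi:G\to\mathbb R^3$ defines
\[
 F_\varphi:D\to S^2,\qquad F_\varphi(x,y)=\frac{\varphi(x)-\varphi(y)}{|\varphi(x)-\varphi(y)|}.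
\]
For $z\in Z_2(D;\mathbb Z)$ let $\deg_\varphi(z)\in H_2(S^2)=\mathbb Z$ be the image of $z$ under
$F_\varphi$. If $\Phi_t$ is an ambient isotopy from $\varphi$ to $\psi$, the maps $F_{\Phi_t\circ\varphi}$ form
a homotopy, so $\deg_\varphi=\deg_\psi$. We orient $S^2$ so that the chart
$(a,b,c)\mapsto(a/c,b/c)$ of the open upper hemisphere (central projection) preserves orientation.

For a lift these degrees can be read off the crossings. We consider regular projections $\hat\varphi$ that
are smooth near the preimages of the double points, with linearly independent derivatives along the two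
branches at each double point, and for which each double point is a crossing of two \emph{disjoint} edges.
At a crossing of $e$ and $g$ put
\[
 q(e,g)=\operatorname{sign}\det(\hat\varphi'_e,\hat\varphi'_g)=-q(g,e),
\]
the derivatives being taken along the orientations of $e$ and $g$.

\begin{lemma}\label{lem:local}
For a lift $\varphi=(\hat\varphi,h)$ and $z\in Z_2(D;\mathbb Z)$, the degree $\deg_\varphi(z)$ is the sum
over all crossings of the following contributions, where $e,g$ are the edges that cross:
\[
 -q(e,g)\,z(e\times g)\ \text{ if $e$ is over},\qquad
 +q(e,g)\,z(g\times e)\ \text{ if $g$ is over}.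
\]
\end{lemma}

\begin{proof}
Let $n$ be the north pole and $P=F_\varphi^{-1}(n)$. It consists of the points $(x,y)\in D$ with
$\hat\varphi(x)=\hat\varphi(y)$ and $h(x)>h(y)$. Since crossing edges are disjoint, each crossing gives exactly
one point of $P$; if $e$ is over $g$, it lies in the interior of the $2$-cell $e\times g$. Now
$F_\varphi$ maps the pair $(D,D\setminus P)$ to $(S^2,S^2\setminus n)$. The group $H_2(D,D\setminus P)$ is a
direct sum of copies of $\mathbb Z$, one for each point of $P$, the image of $z$ has as components the
coefficients of $z$ on the corresponding $2$-cells, and $H_2(S^2)\to H_2(S^2,S^2\setminus n)$ is an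
isomorphism. So $\deg_\varphi(z)$ is the sum over $P$ of these coefficients times the local degrees.

In the chart at $n$, the map $F_\varphi$ is the quotient of $\hat\varphi(x)-\hat\varphi(y)$ by the
function $\delta(x,y)=h(x)-h(y)$, which is positive near $P$. Near a point of $P$ in $e\times g$ the numerator has
an isolated zero there,
and replacing $\delta$ by $(1-s)\delta+s$, $0\le s\le1$, we see that the local degree is that of the
numerator. The numerator has the invertible derivative $(\hat\varphi'_e,-\hat\varphi'_g)$, so the local
degree is $-q(e,g)$. If $g$ is over $e$, the same computation with the roles exchanged gives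
$-q(g,e)\,z(g\times e)=q(e,g)\,z(g\times e)$.
\end{proof}

For a crossing $x$ of $e_x$ and $g_x$ define the functional
\[
 \kappa_x(z)=z(e_x\times g_x)+z(g_x\times e_x).
\]
By Lemma~\ref{lem:local}, changing the crossing $x$ changes $\deg_\varphi$ by $\pm\kappa_x$, whatever the
other crossings are.

\begin{corollary}\label{cor:crit}
If the functionals $\kappa_x$, $x$ running over the crossings of $\hat\varphi$, are linearly
independent on $Z_2(D;\mathbb Q)$, then $\hat\varphi$ is a CDP.
\end{corollary}

\begin{proof}
If two lifts are isotopic and differ exactly at the crossings in $S$, then, with suitable signs,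
$\sum_{x\in S}\pm\kappa_x$ vanishes on $Z_2(D;\mathbb Z)$, hence on $Z_2(D;\mathbb Q)$. So $S=\emptyset$.
\end{proof}

The criterion says nothing about crossings of edges with a common vertex, because $D$ does not see them.
Our drawings will have to avoid such crossings.

\begin{example}[$K_{3,3}$, first part]\label{ex:K33a}
Let $a_i,b_j$ ($i,j\in\mathbb Z/3$) be the vertices of $K_{3,3}$, with the edge $e_{ij}$ oriented from $a_i$ to
$b_j$. Put $\sigma(1)=1$, $\sigma(2)=-1$ and
\[
 z=\sum_{i\ne k,\ j\ne l}\sigma(k-i)\,\sigma(l-j)\;e_{ij}\times e_{kl}.
\]
This is a cycle. Indeed, its boundary has at $a_i\times e_{kl}$ ($i\ne k$) the coefficient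
$-\sigma(k-i)\sum_{j\ne l}\sigma(l-j)=0$, since $\sigma(l-j)$ takes the values $1$ and $-1$ once each; at
$b_j\times e_{kl}$ ($j\ne l$) it has the coefficient $\sigma(l-j)\sum_{i\ne k}\sigma(k-i)=0$. The coefficients at
$e_{ij}\times a_k$ and $e_{ij}\times b_l$ are, up to sign, $\sigma(k-i)\sum_{l\neq j}\sigma(l-j)$ and
$\sigma(l-j)\sum_{k\ne i}\sigma(k-i)$, which vanish too. Since $\sigma$ is odd,
$z(e\times g)=z(g\times e)=\pm1$ for all disjoint $e,g$. So $\kappa_x(z)=\pm2$ for a crossing $x$ of disjoint
edges, and a drawing of $K_{3,3}$ with just one crossing, between disjoint edges, is a CDP. With three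
such crossings $z$ no longer suffices: $\deg_\varphi(z)$ is then a sum of three numbers $\pm1$ and takes at
most four values on the eight lifts.
\end{example}

\section{Drawings along a depth-first-search tree}\label{sec:draw}

\subsection{Reductions and notation}\label{subsec:red}

If the components of a graph have CDPs, draw them in disjoint discs. If two lifts of the union are
isotopic, so are their restrictions to each component, and therefore they agree at every crossing. So we may
assume that the graph is connected. Adding vertices of degree $2$ changes neither the space nor the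
relation $\cong$, and a regular projection of a subdivision is a regular projection of the original graph with
the same lifts. So we may assume that the graph is simple. Call this connected simple graph $G_0$.

A rooted spanning tree $T_0$ is \emph{normal} if the two ends of every non-tree edge are comparable in the
tree order. Depth-first search produces such a tree. (Alternatively, fix a root and take a spanning tree with
maximal sum of depths. If a non-tree edge $xy$ has incomparable ends and $x$ is not deeper than $y$,
then making $y$ the new parent of $x$ increases the sum.) Let $T_0$ be normal with root $r$.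
In each non-tree edge $xw$, with $w$ a proper ancestor of $x$, insert a new vertex $\ell$, put $x\ell$ into the
tree and leave $\ell w$ outside. The reason is that $D$ sees only crossings of disjoint edges. Two non-tree edges
of $G_0$ from the same vertex $x$ to different ancestors of $x$ are not disjoint, but their parts outside the new
tree are. Call the results $G$ and $T$. A \emph{leaf} of $T$ is a vertex without children. Every edge of $G$ outside
$T$ is called a \emph{cotree edge}, and:
\begin{itemize}
\item a cotree edge $e$ joins a leaf $\ell_e$ of $T$ to a proper ancestor $w_e$ of $\ell_e$;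
\item $\ell_e$ has degree $2$ in $G$, and distinct cotree edges have distinct leaves;
\item $w_e$ is not the parent of $\ell_e$ (if $e$ comes from $xw$, the parent of $\ell_e$ is $x$, and $w_e=w$ is a
proper ancestor of $x$).
\end{itemize}
The word ``ancestor'' (``descendant'') of $v$ includes $v$ unless ``proper'' is said. Let $d(v)$ be the
distance from $r$ to $v$ in $T$, and $T_y$ the subtree of $y$ and its descendants. Let $y_e$ be the child of
$w_e$ that is an ancestor of $\ell_e$; by the third property $y_e\ne\ell_e$. Since every $w_f$ has a child and no
$\ell_e$ has one, two different cotree edges $e,f$ are disjoint if and only if $w_e\ne w_f$.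

For cotree edges $e\ne f$ let $v$ be the last common ancestor of $\ell_e$ and $\ell_f$. Since these are
distinct leaves, $v$ is a proper ancestor of both, and there are children $i\ne j$ of $v$ with
$\ell_e\in T_i$ and $\ell_f\in T_j$. We use $v,i,j$ in this sense throughout. Call $\{e,f\}$ a
\emph{fork pair} if $w_e$ and $w_f$ are both proper ancestors of $v$. Then $w_e,w_f$ are comparable. A fork
pair with $w_e=w_f$ is called \emph{adjacent}. Let $\mathcal F$ be the set of the other fork pairs, written
$(e,f)$ with $d(w_e)<d(w_f)$; here $f$ is the \emph{upper} and $e$ the \emph{lower} edge of the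
pair. (``Upper'' refers to Figure~\ref{fig:draw}, where the root is at the bottom.)

\subsection{The drawing}\label{subsec:draw}

The data of a drawing are a linear order $\pi_v$ of the children of each vertex $v$, and a side
$\lambda(e)\in\{-1,+1\}=\{L,R\}$ for each cotree edge $e$. We draw the tree in the lower half-plane, growing
upward from the root, and let the cotree edges interact only in the upper half-plane.

\emph{Intervals.} Starting with a bounded open interval $I_r\subset\mathbb R$, choose for the children $y$ of
each vertex $w$ disjoint open intervals $I_y^+\subset I_w$, placed from left to right in the order $\pi_w$, and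
in each an open interval $I_y$ whose closure lies in $I_y^+$. Let $A^L_y$ and $A^R_y$ be the left and right
components of $I_y^+\setminus\overline{I_y}$. Then $I^+_y\subset I_z$ if $y$ is a proper descendant of $z$, and
$I_y\cap I_z=\emptyset$ if $y,z$ are incomparable.

\emph{Tree and legs.} Let $H=1+\max_v d(v)$. Put the vertex $v$ at the point $(m_v,d(v)-H)$, with $m_v$ the
midpoint of $I_v$, and draw the tree edges as straight segments. For $t\in I_v$ outside
$\overline{I_y}$ for all children $y$ of $v$, the \emph{leg} from $v$ to $(t,0)$ consists of the straight segment from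
$v$ to $(t,d(v)+1-H)$ and the vertical segment from there to $(t,0)$. Two tree edges, a tree edge and a leg, or two
legs with different $t$ meet only at common end vertices. To see this, look at the slab between the heights $k-H$ and
$k+1-H$. It contains, for each vertex $v$ of depth $k$, segments from $v$ to points at the top of the slab with
different abscissae in $I_v$; for different $v$ of depth $k$ these lie over disjoint intervals. The other segments in
the slab are vertical, at abscissae $t$ belonging to legs of vertices $u$ with $d(u)<k$. Such a $t$ lies in no $I_v$
with $d(v)=k$: if $v$ is a descendant of $u$, then $I_v\subset I_y$ for a child $y$ of $u$ and $t\notin I_y$; otherwise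
$u,v$ are incomparable and $I_v\cap I_u=\emptyset$.

\emph{Cotree edges.} For each cotree edge $e$ choose
\[
 \alpha_e\in I_{\ell_e},\qquad \beta_e\in A^{\lambda(e)}_{y_e},
\]
all these numbers being distinct, such that within one interval $A^L_y$ or $A^R_y$ the points $\beta_e$ come in the
\emph{reverse} of the order of the corresponding $\alpha_e$. Draw $e$ as the leg from $\ell_e$ to
$(\alpha_e,0)$, the semicircle in the upper half-plane from $(\alpha_e,0)$ to $(\beta_e,0)$, and the leg
from $w_e$ to $(\beta_e,0)$. These legs are allowed, since $\ell_e$ has no children and $A^{\lambda(e)}_{y_e}$ lies in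
$I_{w_e}$ and is disjoint from the closed intervals $\overline{I_y}$ of the children $y$ of $w_e$. We parametrize the
semicircles regularly.

Two semicircles with distinct ends meet if and only if their ends interlace on the line. Then they meet in exactly
one point, transversally, because circles centered on the line are tangent only at points of the line. A
semicircle through a given point above the line with one given end has its other end determined; so, choosing the
$\beta_e$ one after another and avoiding finitely many values, we achieve that no three semicircles pass
through one point. All double points lie above the line and all vertices below it, so the result is a regular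
projection $\hat\varphi$ of $G$. Tree edges are not crossed, no edge crosses
itself, and two cotree edges cross at most once.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray] (0,0)--(9.5,0);
\draw (5,-4)--(5,-3)--(5,-2)--(4.1,-1);
\draw (5,-2)--(5.9,-1);
\draw[thick] (4.1,-1)--(4.1,0) arc (0:180:1.65) -- (0.8,-3)--(5,-4);
\draw[thick] (5.9,-1)--(5.9,0) arc (0:180:1.85) -- (2.2,-2)--(5,-3);
\draw[dashed] (5.9,0) arc (180:0:0.95) -- (7.8,-2)--(5,-3);
\foreach \p in {(5,-4),(5,-3),(5,-2),(4.1,-1),(5.9,-1)} \fill \p circle (2pt);
\node[below] at (5,-4) {$w_e$};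
\node[below right] at (5,-3.05) {$w_f=y_e$};
\node[right] at (5.05,-2.1) {$v=y_f$};
\node[left] at (4.1,-0.85) {$\ell_e$};
\node[right] at (5.9,-0.85) {$\ell_f$};
\node[below left] at (0.85,0) {$\beta_e$};
\node[below left] at (2.25,0) {$\beta_f$};
\node[below right] at (4.05,0) {$\alpha_e$};
\node[below right] at (5.85,0) {$\alpha_f$};
\node at (1.6,1.75) {$e$};
\node at (5.3,1.75) {$f$};
\end{tikzpicture}
\caption{Two cotree edges $e$ and $f$ (thick) forming a pair in $\mathcal F$, drawn with the tree (thin) below the line
and semicircles above it. The branch with $\ell_e$ is to the left of the branch with $\ell_f$. If $f$ returns on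
the left side, it crosses $e$; if it returns on the right side (dashed), it does not. The side chosen
for $e$ is irrelevant.}
\label{fig:draw}
\end{figure}

\subsection{Which edges cross}

The orders $\pi$ define signs $\rho_v(i,j)=-\rho_v(j,i)$ for children $i\ne j$ of $v$: put
$\rho_v(i,j)=+1$ if $i$ precedes $j$, and $-1$ otherwise. With $\ell_e\in T_i$ and $\ell_f\in T_j$ as above,
$\rho_v(i,j)=+1$ means $\alpha_e<\alpha_f$.

\begin{lemma}\label{lem:cross}
Let $e\ne f$ be cotree edges.
\begin{enumerate}
\item[(1)] If $\{e,f\}$ is not a fork pair, then $e$ and $f$ do not cross.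
\item[(2)] If $(e,f)\in\mathcal F$, then $e$ and $f$ cross if and only if $\lambda(f)\,\rho_v(i,j)=-1$.
\item[(3)] If $\{e,f\}$ is an adjacent fork pair, then $e$ and $f$ cross if and only if
$\lambda(e)\ne\lambda(f)$ and the edge with side $R$ has the smaller $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By symmetry we may assume that $w_e$ is not a proper ancestor of $v$. As $w_e$ is a proper ancestor of
$\ell_e$, it lies in $T_i\cup\{v\}$, so $y_e\in T_i$ and both $\alpha_e,\beta_e$ lie in $I_i^+$. On the other
hand $\alpha_f\in I_j$. If $w_f$ is not a proper ancestor of $v$ either, both ends of $f$ lie in $I_j^+$, which is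
disjoint from $I_i^+$. If $w_f$ is a proper ancestor of $v$, then $y_f$ is an ancestor of $v$, and $\beta_f$
lies outside $I_{y_f}\supset I_v\supset I_i^+$. In both cases the ends of $f$ lie outside the interval $I_i^+$, which contains
the ends of $e$, so the ends do not interlace.

(2) Here $w_f$ is a descendant of $y_e$, so $I^+_{y_f}\subset I_{w_f}\subset I_{y_e}$, and
$\alpha_e,\alpha_f\in I_v\subset I_{y_f}$. So $\alpha_e,\alpha_f,\beta_f$ lie in $I^+_{y_f}$, while
$\beta_e$ lies outside $I_{y_e}$. Hence the ends interlace if and only if $\alpha_e$ lies between
$\alpha_f$ and $\beta_f$. The point $\beta_f$ lies to the left of $I_{y_f}$ if $\lambda(f)=L$, and then the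
condition is $\alpha_e<\alpha_f$; it lies to the right if $\lambda(f)=R$, and then the condition is
$\alpha_e>\alpha_f$. Since $L=-1$ and $R=+1$, this is the assertion.

(3) Now $y_e=y_f=y$, and $\alpha_e,\alpha_f\in I_y$. If the sides are equal, the semicircles are nested by the
reversed order in $A^L_y$ and $A^R_y$. If $\lambda(e)=R$ and $\lambda(f)=L$, then $\beta_f$ lies to the left
of $\alpha_e,\alpha_f$ and $\beta_e$ to the right, so the ends interlace if and only if $\alpha_e<\alpha_f$.
\end{proof}

So the crossings we keep, those in $\mathcal F$, are governed by two kinds of signs, $\lambda(f)$ and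
$\rho_v(i,j)$.

\begin{example}[$K_{3,3}$, second part]\label{ex:K33b}
Let $\{0,2,4\}$ and $\{1,3,5\}$ be the classes of $K_{3,3}$, and take the path $0,1,\dots,5$ with root $0$ as
normal tree. The non-tree edges are $30$, $50$, $41$, $52$ (lower number last), and after the subdivision their
leaves are attached at $3,5,4,5$. We denote the cotree edges by the same symbols, and write
$\rho_3=\rho_3(\ell_{30},4)$, $\rho_4=\rho_4(\ell_{41},5)$ and
$\rho_5=\rho_5(\ell_{50},\ell_{52})$. By Lemma~\ref{lem:cross}(2) the pairs in
$\mathcal F$ are \emph{uncrossed} under the following conditions: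
\[
\begin{array}{c|c|c|c|c}
(30,41)&(30,52)&(41,52)&(50,41)&(50,52)\\ \hline
\rho_3=\lambda(41)&\rho_3=\lambda(52)&\rho_4=\lambda(52)&\rho_4=-\lambda(41)&\rho_5=\lambda(52)
\end{array}
\]
In the fourth column the sign comes from $\rho_4(5,\ell_{41})=-\rho_4$. The last condition can always be met by the choice of
$\rho_5$, and choosing $\lambda(30)=\lambda(50)$ keeps the adjacent fork pair $\{30,50\}$ uncrossed. We assume that
both choices have been made. The other four
conditions cannot hold together, since they give $\lambda(41)=\rho_3=\lambda(52)=\rho_4=-\lambda(41)$. As each
variable occurs in two of them, the number of violated conditions is always odd: one or three. One is possible: if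
all sides and $\rho_3,\rho_4,\rho_5$ are $+1$, the ends come in the order
$30,41,50,52\mid 52,41,50,30$ ($\alpha$'s before the bar, $\beta$'s after it), and only $41$ and $50$ cross. By
Example~\ref{ex:K33a} this is a CDP of $K_{3,3}$.

How would the general method find it? For this small graph we may work in the deleted product of $K_{3,3}$ itself,
because the remaining four pairs are disjoint already in $K_{3,3}$. Apply the cycle $z$ of Example~\ref{ex:K33a} with
$(a_0,a_1,a_2)=(0,2,4)$ and $(b_0,b_1,b_2)=(1,3,5)$. In the notation used there, $30,50,52$ are
$e_{01},e_{02},e_{12}$ reversed and $41$ is $e_{20}$, so with orientation from the higher to the lower number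
the coefficients of $z$ on the four pairs are
\[
 (30,41):-1,\qquad (30,52):+1,\qquad (41,52):-1,\qquad (50,41):+1 .
\]
Hence a relation $\sum\varepsilon\kappa=0$ among the crossings, with $\varepsilon=0$ on uncrossed pairs,
satisfies
\[
 \varepsilon(30,41)+\varepsilon(41,52)=\varepsilon(30,52)+\varepsilon(50,41).
\]
This is exactly the condition that there are numbers $t_3,t_4,\chi_{41},\chi_{52}$ with
\[
 \varepsilon(30,41)=t_3-\chi_{41},\quad \varepsilon(30,52)=t_3-\chi_{52},\quad
 \varepsilon(41,52)=t_4-\chi_{52},\quad \varepsilon(50,41)=t_4-\chi_{41}
\]
(take $\chi_{41}=0$ and solve). These numbers are attached to the same objects as the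
signs $\rho_3,\rho_4,\lambda(41),\lambda(52)$ in the table. Suppose that in a bad drawing the first three
pairs are crossed and the fourth is not. One solution is
$\varepsilon(30,41)=\varepsilon(30,52)=1$, $\varepsilon(41,52)=\varepsilon(50,41)=0$, given by $t_3=1$ and
$t_4=\chi_{41}=\chi_{52}=0$. Flip the signs of those variables whose number is at least $\theta=1$, here only
$\rho_3$. A pair changes its status if exactly one of its two numbers is $\ge\theta$; then $\varepsilon\ne0$
on it, so it was crossed and becomes uncrossed. Indeed flipping $\rho_3$ removes the crossings $(30,41)$ and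
$(30,52)$. When one crossing is left, no nonzero solution is left either.
\end{example}

Two things must be supplied in general: the form $t-\chi$ of all relations, and a drawing that cannot be
improved by such flips. The flips act on each $\rho_v(i,j)$ separately, so the new signs need not come
from an order of the children of $v$. We treat this problem first.

\section{An optimal drawing}\label{sec:opt}

A \emph{virtual configuration} is a pair $(\rho,\lambda)$, where $\lambda$ assigns a sign to each cotree edge
and $\rho$ assigns to each $v$ and each ordered pair of distinct children $i,j$ of $v$ a sign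
$\rho_v(i,j)=-\rho_v(j,i)\in\{\pm1\}$. No transitivity is required; if $\rho$ comes from orders $\pi$, it is called
\emph{linear}. A pair $(e,f)\in\mathcal F$ is \emph{crossed in} $(\rho,\lambda)$ if
$\lambda(f)\rho_v(i,j)=-1$; for linear $\rho$ this is actual crossing, by Lemma~\ref{lem:cross}(2). Put
$M=|\mathcal F|+1$ and
\[
 \Omega(\rho,\lambda)=\sum_{(e,f)\in\mathcal F\text{ crossed}}M^{d(w_f)} .
\]
We want the minimum of $\Omega$ over all virtual configurations to be attained by a drawing. The weights are there for this
purpose: they make the deepest level at which two branches compete decide which of them should come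
first, and at a single level the preference is a comparison of slopes, which is transitive.

\begin{lemma}\label{lem:linear}
For every $\lambda$, the minimum of $\Omega(\cdot,\lambda)$ over all $\rho$ is attained at a linear $\rho$.
\end{lemma}

\begin{proof}
Each pair in $\mathcal F$ belongs to one vertex $v$ and one pair $\{i,j\}$ of children of $v$, so $\Omega$ is a sum of
contributions of the single signs $\rho_v(i,j)$. Fix $v$. For a child $i$ of $v$ and $0\le D<d(v)$ let
\[
 s_i(D)=\sum\lambda(f)\ \text{ over cotree edges $f$ with }\ell_f\in T_i,\ d(w_f)=D,
\]
and let $n_i(D)$ be the number of cotree edges $e$ with $\ell_e\in T_i$ and $d(w_e)<D$. As $D<d(v)$, the vertices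
$w_f,w_e$ occurring here are proper ancestors of $v$, so these edges form fork pairs with those of the other branches.
Let $\Delta(i,j)$ be the contribution of $\{i,j\}$ for $\rho_v(i,j)=-1$ minus that for
$\rho_v(i,j)=+1$. A pair $(e,f)\in\mathcal F$ with $\ell_e\in T_i$ and $\ell_f\in T_j$ contributes $\lambda(f)M^D$,
where $D=d(w_f)$: it is crossed for exactly one of the two values of $\rho_v(i,j)$, namely for $-1$ if
$\lambda(f)=+1$ and for $+1$ if $\lambda(f)=-1$. If instead $\ell_f\in T_i$ and $\ell_e\in T_j$, it contributes
$-\lambda(f)M^D$. Hence
\[
 \Delta(i,j)=\sum_D M^D\Delta_D,\qquad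
 \Delta_D=n_i(D)s_j(D)-s_i(D)n_j(D).
\]
Moreover $\sum_D|\Delta_D|\le|\mathcal F|=M-1$. If $D$ is the largest index with $\Delta_D\ne0$, the terms with
smaller index have total absolute value at most $(M-1)M^{D-1}<M^D$ (and there are none if $D=0$). So $\Delta(i,j)$
has the sign of $\Delta_D$.

The number $\Delta_D$ is the determinant of the vectors $(n_i(D),s_i(D))$ and $(n_j(D),s_j(D))$, which lie in the half-plane of
vectors with nonnegative first coordinate. Let $r_i(D)$ be the slope: $r_i(D)=s_i(D)/n_i(D)$ if $n_i(D)>0$; if $n_i(D)=0$, put
$r_i(D)=+\infty,-\infty,0$ according as $s_i(D)>0$, $<0$, $=0$. Then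
\begin{equation}\label{eq:slope}
 \Delta_D\ne0\quad\Longrightarrow\quad
 \operatorname{sign}\Delta_D=\operatorname{sign}\bigl(r_j(D)-r_i(D)\bigr).
\end{equation}
If $n_i(D),n_j(D)>0$, this holds since $\Delta_D=n_i(D)n_j(D)(r_j(D)-r_i(D))$. If $n_i(D)=0<n_j(D)$, then
$\Delta_D=-s_i(D)n_j(D)\ne0$, while $r_i(D)$ is infinite with the sign of $s_i(D)$ and $r_j(D)$ is finite. If
$n_j(D)=0<n_i(D)$, then $\Delta_D=n_i(D)s_j(D)\ne0$, while $r_j(D)$ is infinite with the sign of $s_j(D)$ and $r_i(D)$ is
finite. If both $n_i(D)$ and $n_j(D)$ vanish, $\Delta_D=0$.

Order the children of $v$ by comparing the sequences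
$(r_i(D))_{D=d(v)-1,\dots,1,0}$ lexicographically, largest $D$ first and smaller values first; break ties
arbitrarily. We claim that $\Delta(i,j)\ge0$ if $i$ precedes $j$. Then $\rho_v(i,j)=+1$ is an optimal value, and the
orders at all $v$ define an optimal $\rho$.

If all $\Delta_D$ vanish, $\Delta(i,j)=0$. Otherwise let $D$ be the largest index with $\Delta_D\ne0$, and let
$D'>D$. If $n_i(D')=0$, there are no cotree edges $e$ with $\ell_e\in T_i$ and $d(w_e)<D'$; hence
$s_i(D)=n_i(D)=0$ and $\Delta_D=0$, a contradiction. So $n_i(D')>0$, and in the same way $n_j(D')>0$. Now $\Delta_{D'}=0$ says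
that $r_i(D')=r_j(D')$. As this holds for all $D'>D$ and $i$ precedes $j$, we get $r_i(D)\le r_j(D)$. Since
$\Delta_D\ne0$, \eqref{eq:slope} gives $\Delta_D>0$, so $\Delta(i,j)>0$.
\end{proof}

\begin{remark}
If every crossed pair is counted with weight $1$ instead, the lemma fails. Let $d(v)=3$ and let $v$ have three children
$i,j,k$. Below
$i$ let one cotree edge start, with $w$ of depth $0$. Below $j$ let three start: one to depth $0$ and two to depth $1$
with side $R$. Below $k$ let eight start: one to depth $0$, four to depth $1$ with side $L$ and three to depth $2$
with side $R$. Then the vectors $(n(D),s(D))$ for $D=1,2$ are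
\[
 i:\ (1,0),(1,0);\qquad j:\ (1,2),(3,0);\qquad k:\ (1,-4),(5,3),
\]
and $\Delta_0=0$ always. With weights $1$ we get $\Delta(i,j)=2+0=2$, $\Delta(j,k)=-6+9=3$ and
$\Delta(k,i)=4-3=1$. The only optimal signs say
that $i$ precedes $j$, $j$ precedes $k$ and $k$ precedes $i$.
\end{remark}

By Lemma~\ref{lem:linear} the number $\Omega_{\min}$, the minimum of $\Omega$ over \emph{all virtual}
configurations, is attained at data $(\pi,\lambda)$ of a drawing. Among the data attaining it we choose
$(\pi,\lambda)$ with the fewest crossing adjacent fork pairs.

\begin{lemma}\label{lem:adj}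
For this choice no adjacent fork pair crosses.
\end{lemma}

\begin{proof}
Suppose $e,f$ cross, where $w_e=w_f=w$ and hence $y_e=y_f=y$. By Lemma~\ref{lem:cross}(3) we may assume
$\lambda(e)=R$, $\lambda(f)=L$ and $\alpha_e<\alpha_f$. Exchange the two sides: let $\lambda'(e)=L$, $\lambda'(f)=R$
and $\lambda'=\lambda$ otherwise. The orders $\pi$, and so the order of the $\alpha$'s, stay the same.

Consider $\Omega$ first. Whether a pair in $\mathcal F$ is crossed does not depend on the side of its lower edge. The
pairs with upper edge $e$ are those with lower edge in
\[
 \Gamma=\{g:\ \ell_g\in T_y,\ w_g\text{ a proper ancestor of }w\}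
\]
(that $w$ is a proper ancestor of the last common ancestor of $\ell_g$ and $\ell_e$ means $\ell_g\in T_y$), and the
same set belongs to $f$. All these pairs have weight $M^{d(w)}$. By Lemma~\ref{lem:cross}(2) an upper
edge with side $R$ crosses the $g$ with larger $\alpha_g$, and one with side $L$ crosses those with smaller $\alpha_g$. So
the number of crossings of $e$ and $f$ with $\Gamma$ was
$\#\{\alpha_g>\alpha_e\}+\#\{\alpha_g<\alpha_f\}=|\Gamma|+\#\{\alpha_e<\alpha_g<\alpha_f\}$, and it becomes
$\#\{\alpha_g<\alpha_e\}+\#\{\alpha_g>\alpha_f\}=|\Gamma|-\#\{\alpha_e<\alpha_g<\alpha_f\}$, where $g$ runs over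
$\Gamma$. Hence $\Omega$ does not increase and stays minimal.

Now consider adjacent fork pairs. Those involving $e$ or $f$ lie in the group $\{h:y_h=y\}$, any two members of which
form an adjacent fork pair. List the sides of the group in the order of the $\alpha$'s. By
Lemma~\ref{lem:cross}(3) the crossings are the inversions, that is, the occurrences of an $R$ before an $L$. We
replaced $R\cdots L$ by $L\cdots R$ in the places of $e$ and $f$. This pair is no longer an inversion; an entry strictly
between, be it $L$ or $R$, was in an inversion with exactly one of the two places and now is with none; an entry outside keeps its number of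
inversions with the two places. So the number of crossing adjacent fork pairs drops, contrary to the choice.
\end{proof}

From now on $\hat\varphi$ is the drawing with the chosen data $(\pi,\lambda)$, and $X\subset\mathcal F$ is the set of its crossed
pairs. By Lemmas~\ref{lem:cross} and~\ref{lem:adj} its double points are the crossings of the pairs in $X$, one for each
pair. The edges of a pair in $X$ are disjoint, so Section~\ref{sec:deg} applies, and by
Corollary~\ref{cor:crit} the following proposition implies Theorem~\ref{thm:A}.

\begin{proposition}\label{prop:main}
If $\varepsilon\in\mathbb Q^X$ satisfies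
\begin{equation}\label{eq:rel}
 \sum_{\{e,g\}\in X}\varepsilon_{eg}\bigl(z(e\times g)+z(g\times e)\bigr)=0
 \qquad\text{for all }z\in Z_2(D;\mathbb Q),
\end{equation}
then $\varepsilon=0$.
\end{proposition}

\section{The form of the relations}\label{sec:rel}

Let $\varepsilon$ satisfy \eqref{eq:rel}. Cotree edges are oriented from $\ell_e$ to $w_e$, tree edges arbitrarily.
For disjoint edges $e,g$ put $a(e,g)=a(g,e)=\varepsilon_{eg}$ if $\{e,g\}\in X$, and $a(e,g)=0$ otherwise. The goal
is to write $a(e,f)=t_v(i,j)-\chi_f$ for $(e,f)\in\mathcal F$. What we know about $a$ is that it vanishes if one of the two edges is a tree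
edge, and that it pairs to zero with cycles. The second property gives a potential.

\begin{lemma}\label{lem:pot}
There are rational numbers $c(e,v)$, for edges $e$ and vertices $v\notin e$ of $G$, such that for all disjoint
edges $e,g$
\begin{equation}\label{eq:pot}
 a(e,g)=c(e,g_1)-c(e,g_0)+c(g,e_1)-c(g,e_0).
\end{equation}
\end{lemma}

\begin{proof}
Let $u$ be the linear form on $C_2(D;\mathbb Q)$ with $u(e\times g)=a(e,g)$. By
\eqref{eq:rel} it vanishes on $\ker\partial$, so $u=\tilde c\circ\partial$ for a linear form $\tilde c$ on
$C_1(D;\mathbb Q)$. Put $c(e,v)=\frac12(\tilde c(v\times e)-\tilde c(e\times v))$. By \eqref{eq:bd},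
\begin{align*}
 u(e\times g)&=\tilde c(e_1\times g)-\tilde c(e_0\times g)-\tilde c(e\times g_1)+\tilde c(e\times g_0),\\
 u(g\times e)&=\tilde c(g_1\times e)-\tilde c(g_0\times e)-\tilde c(g\times e_1)+\tilde c(g\times e_0).
\end{align*}
The sum is $2c(e,g_1)-2c(e,g_0)+2c(g,e_1)-2c(g,e_0)$. Since $a(e,g)=\frac12(u(e\times g)+u(g\times e))$, we get \eqref{eq:pot}.
\end{proof}

It is convenient to sum \eqref{eq:pot} along paths. For the reversed edge $\bar e$ put $c(\bar e,v)=-c(e,v)$ and
$a(\bar e,g)=-a(e,g)$; then \eqref{eq:pot} holds for all orientations. For an oriented path $P$ in $G$ and a vertex $v\notin P$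
let $c(P,v)=\sum_{h\in P}c(h,v)$, and for a path $Q$ from $Q_0$ to $Q_1$ disjoint from $P$ let
$c(P,\partial Q)=c(P,Q_1)-c(P,Q_0)$. A path may consist of a single vertex; then all sums over its edges are $0$.
Summing \eqref{eq:pot} over all edges $h$ of $P$ and $k$ of $Q$, we see that the
terms telescope:
\[
 c(P,\partial Q)+c(Q,\partial P)=\sum_{h\in P,\,k\in Q}a(h,k).
\]
In particular, since $a$ vanishes on pairs containing a tree edge,
\begin{equation}\label{eq:exch}
 c(P,\partial Q)=-c(Q,\partial P)\qquad\text{if $P,Q$ are disjoint and $P$ or $Q$ lies in $T$.}
\end{equation}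
We write $[A\to B]$ for the oriented path in $T$ from $A$ to $B$.

The potential is not unique. If $b$ is an antisymmetric function on ordered pairs of distinct vertices, we may
replace $c(e,v)$ by
\[
 c(e,v)-\bigl(b(e_1,v)-b(e_0,v)\bigr)
\]
for all $e$ and all $v\notin e$. The right side of \eqref{eq:pot} then changes by the negative of
\[
 b(e_1,g_1)-b(e_0,g_1)-b(e_1,g_0)+b(e_0,g_0)+b(g_1,e_1)-b(g_0,e_1)-b(g_1,e_0)+b(g_0,e_0)=0.
\]
We use this freedom to remove the values of $c$ along the branches of the tree.

\begin{lemma}\label{lem:norm}
We may assume that $c(h,z)=0$ whenever $h$ is a tree edge and $z$ is a proper ancestor of both ends of $h$ or a proper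
descendant of both ends of $h$.
\end{lemma}

\begin{proof}
For $A\ne r$ let $s$ be the child of $r$ with $A\in T_s$, and for each proper ancestor $B$ of $A$ put
\[
 b(A,B)=c([s\to A],r)-c([r\to B],A),\qquad b(B,A)=-b(A,B).
\]
Put $b=0$ on incomparable pairs. We replace $c$ by means of this $b$. The new value at $(h,z)$ is $0$ if and only if the
old $c$ satisfies $c(h,z)=b(h_1,z)-b(h_0,z)$, so we have to check this equation in both cases. We
may orient $h$ so that $h_1$ is the child of $h_0$.

Let $z$ be a proper ancestor of $h_0$, so that $h_0\ne r$ and $h_0,h_1$ lie in the same $T_s$. The path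
$[s\to h_1]$ is $[s\to h_0]$ followed by $h$, and $Q=[r\to z]$ is disjoint from $h$. Hence, by \eqref{eq:exch},
\[
 b(h_1,z)-b(h_0,z)=c(h,r)-c(Q,\partial h)=c(h,r)+c(h,\partial Q)=c(h,r)+c(h,z)-c(h,r)=c(h,z).
\]

Let $z$ be a proper descendant of $h_1$. The terms $c([s\to z],r)$ cancel, and
\[
 b(h_1,z)-b(h_0,z)=-b(z,h_1)+b(z,h_0)=c([r\to h_1],z)-c([r\to h_0],z)=c(h,z).\qedhere
\]
\end{proof}

From now on $c$ is normalized as in Lemma~\ref{lem:norm}. So $c(P,z)=0$ for every path $P$ in $T$ such that $z$ is a
proper ancestor of all vertices of $P$ or a proper descendant of all vertices of $P$. What remains of $c$ on the tree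
compares different branches, and the
next lemma shows that of this only one number for each pair of branches matters. These numbers live on the same index set
as the signs $\rho_v(i,j)$.

\begin{lemma}\label{lem:form}
There are rational numbers $\chi_f$ ($f$ a cotree edge) and $t_v(i,j)=t_v(j,i)$ ($i\ne j$ children of $v$) such that
\[
 a(e,f)=t_v(i,j)-\chi_f\qquad\text{for all }(e,f)\in\mathcal F .
\]
\end{lemma}

\begin{proof}
Write $iv$ for the edge between $i$ and $v$, oriented toward $v$, and put
\[
 t_v(i,j)=c(iv,j)+c(jv,i).
\]
If $w_f\ne r$, let $p_f$ be the parent of $w_f$ and put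
$\chi_f=c(f,y_f)-c(f,p_f)$; this makes sense because $y_f\ne\ell_f$. If $w_f=r$, put $\chi_f=0$. Let
$(e,f)\in\mathcal F$. Then $w_e$ is a proper ancestor of $w_f$, so $w_f\ne r$ and $w_e$ is an ancestor of
$p_f$; moreover $y_f$ is an ancestor of $v$. By \eqref{eq:pot},
\[
 a(e,f)=\bigl[c(e,w_f)-c(e,\ell_f)\bigr]+\bigl[c(f,w_e)-c(f,\ell_e)\bigr].
\]
We move both brackets to the tree by \eqref{eq:exch} and drop what vanishes by the normalization.

\emph{First bracket.} The path $P=[\ell_f\to w_f]$ is disjoint from $e$: it does not contain the other leaf $\ell_e$, nor
$w_e$, which is a proper ancestor of $w_f$. So by \eqref{eq:exch} the bracket is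
$c(e,\partial P)=-c(P,\partial e)=c(P,\ell_e)-c(P,w_e)$. Here $c(P,w_e)=0$, because $w_e$ is a proper ancestor of all
vertices of $P$. Also $c([v\to w_f],\ell_e)=0$, because $\ell_e$ is a proper descendant of
$v$. So the first bracket equals $c([\ell_f\to v],\ell_e)$.

\emph{Second bracket.} It is
\[
 \bigl[c(f,w_e)-c(f,p_f)\bigr]-\chi_f+\bigl[c(f,y_f)-c(f,\ell_e)\bigr].
\]
The path $P'=[p_f\to w_e]$ is disjoint from $f$, and the first term is
$c(f,\partial P')=c(P',\ell_f)-c(P',w_f)=0$, since $\ell_f$ and $w_f$ are proper descendants of all vertices of $P'$. The
path $P''=[\ell_e\to y_f]$ does not contain $\ell_f$ or $w_f$, so the last term is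
$c(f,\partial P'')=c(P'',\ell_f)-c(P'',w_f)$. Here $c(P'',w_f)=0$, as $w_f$ is a
proper ancestor of all vertices of $P''$, and $c([v\to y_f],\ell_f)=0$, as $\ell_f$ is a proper descendant of $v$. So the
last term equals $c([\ell_e\to v],\ell_f)$.

Together, $a(e,f)=-\chi_f+W$ with
\[
 W=c([\ell_e\to v],\ell_f)+c([\ell_f\to v],\ell_e).
\]
It remains to show $W=t_v(i,j)$, that is, that the leaves may be moved down to $i$ and $j$. First, the paths
$P=[\ell_e\to i]\subset T_i$ and $Q=[\ell_f\to v]\subset T_j\cup jv$ are disjoint, so \eqref{eq:exch} gives
\[
 c(P,v)-c(P,\ell_f)+c(Q,i)-c(Q,\ell_e)=0,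
\]
where $c(P,v)=0$, as $v$ is a proper ancestor of all vertices of $P$. Since $[\ell_e\to v]$ is $P$ followed by $iv$,
\[
 W=c(iv,\ell_f)+c(P,\ell_f)+c(Q,\ell_e)=c(iv,\ell_f)+c([\ell_f\to v],i).
\]
Second, $iv$ and $Q'=[\ell_f\to j]$ are disjoint, so
\[
 c(iv,j)-c(iv,\ell_f)+c(Q',v)-c(Q',i)=0,
\]
where $c(Q',v)=0$. Since $[\ell_f\to v]$ is $Q'$ followed by $jv$,
\[
 W=c(iv,\ell_f)+c(Q',i)+c(jv,i)=c(iv,j)+c(jv,i)=t_v(i,j).\qedhere
\]
\end{proof}

\section{The threshold argument}\label{sec:proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Suppose $\varepsilon\ne0$, and let $S\subset X$ be the set of pairs with $\varepsilon_{ef}\ne0$. By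
Lemma~\ref{lem:form}, a pair
$(e,f)\in\mathcal F$ lies in $S$ if and only if $t_v(i,j)\ne\chi_f$. Pick $(e^0,f^0)\in S$ and let $\theta$ be the
larger of its two numbers $t_v(i,j)$ and $\chi_{f^0}$. For all indices put $\tau_v(i,j)=1$ if $t_v(i,j)\ge\theta$ and
$\tau_v(i,j)=0$ otherwise; put $\xi_f=1$ if $\chi_f\ge\theta$ and $\xi_f=0$ otherwise. Let $\rho$ be the linear sign function
of the chosen orders $\pi$, and define
\[
 \rho'_v(i,j)=(-1)^{\tau_v(i,j)}\rho_v(i,j),\qquad \lambda'(f)=(-1)^{\xi_f}\lambda(f).
\]
Since $t_v$ is symmetric in $i,j$, the function $\rho'_v$ is antisymmetric, and $(\rho',\lambda')$ is a virtual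
configuration. It need not be linear.

The product $\lambda(f)\rho_v(i,j)$ changes if and only if $\tau_v(i,j)\ne\xi_f$. In this case
$t_v(i,j)\ne\chi_f$, so $(e,f)\in S\subset X$; thus the pair was crossed in $(\rho,\lambda)$ and is uncrossed in
$(\rho',\lambda')$. No other pair changes its status, and $(e^0,f^0)$ is among the changed pairs by the choice of $\theta$. Hence
$\Omega(\rho',\lambda')<\Omega(\rho,\lambda)=\Omega_{\min}$. This contradicts the definition of $\Omega_{\min}$ as a
minimum over all virtual configurations.
\end{proof}

By Corollary~\ref{cor:crit} and the reductions in Section~\ref{subsec:red}, Theorem~\ref{thm:A} is proved.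

\section{Twists and a coarser equivalence}\label{sec:B}

Consider a regular projection as in Section~\ref{sec:deg} with crossings $x=1,\dots,p$, each between two oriented
edges $e_x,g_x$, and let
$m\in(2\mathbb Z+1)^p$. The embedding $\varphi_m$ is defined as follows. Near $x$ the two edges both move forward in some
common direction. Let them, while moving in this direction, cross $|m_x|$ times in a row (a twist of $|m_x|$
half-twists); as $|m_x|$ is odd, they leave a small disc around $x$ as before. The signs
$q(e_x,g_x)$ of these crossings are then $q_0,-q_0,q_0,\dots,q_0$, where $q_0=q_{0,x}$ is the sign of the original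
crossing. If $m_x>0$, let $e_x$ be over where the sign is $q_0$ and $g_x$ be over where it is $-q_0$; if
$m_x<0$, let it be the other way round. So $\varphi_m$ is a lift of a projection with $\sum_x|m_x|$ double points, and
the $\varphi_m$ with $m\in\{\pm1\}^p$ are the $2^p$ lifts of the original projection.

\begin{theorem}\label{thm:B}
Let $G_0$ be a finite connected simple graph, $T_0$ any normal (depth-first-search) spanning tree, and $G$ the
subdivision of $G_0$ defined in Section~\ref{subsec:red}. The projection $\hat\varphi$ of $G$ chosen in
Section~\ref{sec:opt} has the following properties.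
\begin{enumerate}
\item[(1)] No edge of $T_0$ is crossed, no edge crosses itself, edges of $G_0$ with a common vertex do not cross, and any two
edges cross at most once.
\item[(2)] The $p$ functionals $\kappa_x:z\mapsto z(e_x\times g_x)+z(g_x\times e_x)$ on $Z_2(D;\mathbb Q)$ are linearly
independent. In particular $p\le\dim Z_2(D;\mathbb Q)=\dim H_2(D;\mathbb Q)$, and the degree functionals of the $2^p$
lifts are the vertices of a nondegenerate $p$-dimensional parallelepiped.
\item[(3)] The embeddings $\varphi_m$, $m\in(2\mathbb Z+1)^p$, are pairwise non-isotopic. They are not even homotopic through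
continuous maps $\psi_t:G\to\mathbb R^3$ with $\psi_t(\sigma)\cap \psi_t(\tau)=\emptyset$ for all $t$ and all disjoint closed
cells $\sigma,\tau$ of $G$. (Edges may pass through themselves and through adjacent edges of $G$.)
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Everything except the assertion on edges with a common vertex was shown in Section~\ref{subsec:draw}. Since tree edges
of $T$ are not crossed, only two non-tree edges $xw_e$ and $x'w_f$ of $G_0$ can cross, and they can do so only in their cotree
parts $e$ and $f$; here $\ell_e,\ell_f$ are children of $x,x'$. Suppose the two edges have a common vertex.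
\begin{itemize}
\item If $w_e=w_f$, they do not cross, by Lemma~\ref{lem:cross}(1) and Lemma~\ref{lem:adj}.
\item If $x=x'$ and $w_e\ne w_f$, then $v=x$, and $i=\ell_e$, $j=\ell_f$ have no proper descendants. So the sign
$\rho_x(\ell_e,\ell_f)$ affects only the pair of $\mathcal F$ formed by $e$ and $f$. If this pair were crossed,
flipping the sign would give a virtual configuration with smaller $\Omega$.
\item If $w_f=x$, then $\ell_f\in T_x$, and the leaf $\ell_e$ is a child of $x$, so $v=x=w_f$. Hence
$\{e,f\}$ is not a fork pair, and the edges do not cross by Lemma~\ref{lem:cross}(1). The case $w_e=x'$ is the same with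
$e$ and $f$ exchanged.
\end{itemize}

(2) The independence is Proposition~\ref{prop:main}, and $Z_2=H_2$ since $D$ has no $3$-cells. Changing crossing $x$ changes the degree functional
by $\pm\kappa_x$, independently of the other crossings (Lemma~\ref{lem:local}). So the $2^p$ degree functionals are the
vertices of a parallelepiped with edge vectors $\pm\kappa_x$, which are independent.

(3) We claim that the twist at $x$ contributes to $\deg_{\varphi_m}(z)$
\begin{equation}\label{eq:twist}
 -q_0\Bigl(\tfrac{m_x+1}2\,z(e_x\times g_x)+\tfrac{m_x-1}2\,z(g_x\times e_x)\Bigr).
\end{equation}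
We apply Lemma~\ref{lem:local}. If $m_x>0$, there are $\frac{m_x+1}2$ crossings with $e_x$ over and sign $q_0$,
each contributing $-q_0z(e_x\times g_x)$, and $\frac{m_x-1}2$ crossings with $g_x$ over and sign $-q_0$, each contributing
$-q_0z(g_x\times e_x)$. If $m_x<0$, there are $\frac{|m_x|+1}2=-\frac{m_x-1}2$ crossings with $g_x$ over and sign
$q_0$, each contributing $q_0z(g_x\times e_x)$, and $\frac{|m_x|-1}2=-\frac{m_x+1}2$ crossings with $e_x$ over and sign
$-q_0$, each contributing $q_0z(e_x\times g_x)$. In both cases the sum is \eqref{eq:twist}. Hence
\[
 \deg_{\varphi_m}(z)-\deg_{\varphi_{m'}}(z)=-\sum_x q_{0,x}\,\frac{m_x-m'_x}2\,\kappa_x(z).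
\]
A homotopy $\psi_t$ as in (3) makes $(x,y)\mapsto(\psi_t(x)-\psi_t(y))/|\psi_t(x)-\psi_t(y)|$ a well-defined homotopy of maps on $D$,
so it preserves degrees; an ambient isotopy is a special case. So if $\varphi_m$ and $\varphi_{m'}$ are related in this way, \eqref{eq:rel} holds
with $\varepsilon_x=-q_{0,x}(m_x-m'_x)/2$, and Proposition~\ref{prop:main} gives $m=m'$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{CDP} ``\S\,3. Completely Distinguishable Projection'',
\url{http://knot.kaist.ac.kr/3rdkgtf/2005.6.29/Nikkuni2.pdf}.
\end{thebibliography}

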